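
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}

\title{Permutation classes with natural encodings\\ are geometrically griddable}


\begin{abstract}
A natural encoding of a permutation class is a map onto the class from a subword-closed language over a finite alphabet that preserves length and order and through which every contained permutation is realized by a subword. Every geometrically griddable class admits such an encoding. We prove the converse, so that a permutation class admits a natural encoding if and only if it is geometrically griddable. The proof shows that the inversion graphs of the class have bounded lettericity, with an explicit bound. We also show that none of the defining conditions, nor the finiteness of the alphabet, can be omitted.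
\end{abstract}

\section{The question and the answer}

\subsection*{Definitions}

Permutations are ordered by containment: $\sigma\leqslant\pi$ if $\pi$ has a subsequence order-isomorphic to $\sigma$. A \emph{permutation class} is a set of permutations closed downward under this order. For words $u,w$ over an alphabet $A$, we write $u\leqslant w$, and call $u$ a \emph{subword} of $w$, if $u$ arises from $w$ by deleting letters, not necessarily consecutive ones. A language $\mathcal L\subseteq A^*$ is \emph{subword-closed} if it contains every subword of each of its members. Unless we say otherwise, alphabets are finite. The empty word and the empty permutation are allowed.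

Let $M$ be a finite matrix with entries in $\{0,1,-1\}$, with cells indexed by (column, row), columns numbered from left to right and rows from bottom to top. The \emph{standard figure} of $M$ consists of one segment for each nonzero cell $(k,\ell)$. It is the increasing diagonal of the unit square $[k-1,k]\times[\ell-1,\ell]$ if $M_{k,\ell}=1$ and the decreasing diagonal if $M_{k,\ell}=-1$. The class $\operatorname{Geom}(M)$ consists of all permutations order-isomorphic to a finite set of points on this figure, no two on a common vertical or horizontal line. A permutation class is \emph{geometrically griddable} if it is contained in $\operatorname{Geom}(M)$ for some $M$.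

Let $\mathcal L$ be a subword-closed language and $\mathcal C$ a permutation class. A map $\varphi:\mathcal L\to\mathcal C$ is a \emph{natural encoding} if
\begin{enumerate}
\item[(i)] $\varphi(w)$ has the same length as $w$, for every $w\in\mathcal L$;
\item[(ii)] $u\leqslant w$ implies $\varphi(u)\leqslant\varphi(w)$;
\item[(iii)] whenever $R\leqslant\varphi(w)$ with $w\in\mathcal L$, there is a subword $u\leqslant w$ with $\varphi(u)=R$.
\end{enumerate}
The class $\mathcal C$ \emph{admits a natural encoding} if there is a natural encoding from some subword-closed language \emph{onto} $\mathcal C$.

\subsection*{A first example}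

\begin{example}\label{ex:V}
Let $M=(-1\ \ 1)$, a single row of two cells. Its standard figure is a letter V, and $\operatorname{Geom}(M)$ is the class of permutations that decrease and then increase. Given $w=w_1\cdots w_n\in\{a,b\}^*$, place a point at height $k/(n+1)$ for each $k$, on the right arm if $w_k=a$ and on the left arm if $w_k=b$, and let $\varphi(w)$ be the resulting permutation (Figure~\ref{fig:V}). Deleting a letter deletes the corresponding entry, so (i)--(iii) hold, and $\varphi$ maps onto $\operatorname{Geom}(M)$.

For $i<j$, the $j$-th point is higher than the $i$-th. If $w_j=b$, it also lies to the left of the $i$-th point, whatever $w_i$ is; if $w_j=a$, it lies to the right. Hence the points $i<j$ form an inversion if and only if $(w_i,w_j)\in D=\{(a,b),(b,b)\}$: the inversions can be read off from the word, two letters at a time.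
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=3.2]
\draw[gray] (0,0) rectangle (2,1);
\draw[gray] (1,0) -- (1,1);
\draw[thick] (0,1) -- (1,0) -- (2,1);
\fill (1.1667,0.1667) circle (0.025) node[right] {\ $w_1=a$};
\fill (0.6667,0.3333) circle (0.025) node[left] {$w_2=b$\ };
\fill (0.5,0.5) circle (0.025) node[left] {$w_3=b$\ };
\fill (1.6667,0.6667) circle (0.025) node[left] {$w_4=a$\ };
\fill (0.1667,0.8333) circle (0.025) node[right] {\ $w_5=b$};
\end{tikzpicture}
\caption{The standard figure of the matrix $(-1\ \ 1)$ with five points. Reading the points from bottom to top, and writing $a$ for the right arm and $b$ for the left arm, gives the word $abbab$; reading their heights from left to right gives the permutation $53214$.}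
\label{fig:V}
\end{figure}

It is known that every geometrically griddable permutation class admits a natural encoding. The definition of a natural encoding, however, mentions no geometry. It does not even attach the letters of $w$ to the entries of $\varphi(w)$: condition (ii) says that $\varphi(u)$ embeds in $\varphi(w)$ somehow, and the subword $u$ in (iii) need not be found by deleting the letters ``belonging to'' the deleted entries. Already in Example~\ref{ex:V} the permutation $321$ is encoded by both $abb$ and $bbb$, so it does not determine which letter its lowest entry comes from. It was asked in \cite{PS} whether the three conditions nevertheless force the geometry: if $\mathcal C$ admits a natural encoding, is $\mathcal C$ necessarily geometrically griddable? The answer is yes.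

\begin{theorem}\label{thm:main}
If a permutation class admits a natural encoding, then it is geometrically griddable.
\end{theorem}

The proof passes through graphs. The \emph{inversion graph} of $\pi$ has the entries of $\pi$ as vertices and its inversions as edges. Lettericity, defined in Section~\ref{sec:letter}, measures how many letters are needed to write a graph in the manner of Example~\ref{ex:V}.

\begin{theorem}\label{thm:strong}
\begin{enumerate}
\item[(a)] For a permutation class $\mathcal C$ the following are equivalent: $\mathcal C$ admits a natural encoding; $\mathcal C$ is geometrically griddable; the inversion graphs of the members of $\mathcal C$ have bounded lettericity.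
\item[(b)] Suppose that there is a natural encoding onto $\mathcal C$ from a subword-closed language $\mathcal L$ over $A$, and that $\mathcal L$ is a finite union of products of factors $\{\varepsilon,a\}$ with $a\in A$ and $B^*$ with $B\subseteq A$, where each product has at most $n$ factors of the form $\{\varepsilon,a\}$. Then all inversion graphs of members of $\mathcal C$ have lettericity at most $2^n(|A|+1)-1$.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:sharp}
Theorem~\ref{thm:main} becomes false if any one of the conditions (i), (ii), (iii), or the finiteness of the alphabet, is dropped, even though $\varphi$ is still required to map onto $\mathcal C$. A single class that is not geometrically griddable witnesses all four failures.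
\end{theorem}

\subsection*{The idea of the proof}

By a theorem of \cite{AFKLVZ}, a class is geometrically griddable if and only if its inversion graphs have bounded lettericity. So we must recover a rule like the set $D$ of Example~\ref{ex:V}, but without a correspondence between letters and entries. Two observations make this possible.

First, deleting one letter from $w$ can give at most as many different words as $w$ has blocks of equal letters. By (i) and (iii), then, $\varphi(w)$ has at most that many different one-entry deletions, and this forces $\varphi(w)$ to be cut into at most that many monotone intervals. For a fixed sequence of blocks $p=a_1a_2\cdots a_r$, we deduce that all permutations $\varphi(a_1^{e_1}\cdots a_r^{e_r})$ are contained in inflations of one permutation $\sigma$ by monotone intervals, and that each interval is fed by its own block, up to a constant number of entries.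

Second, the number of intervals need not be bounded over all block sequences $p$, so something must be uniform in $p$. Whether the intervals fed by two blocks, the earlier of letter $a$ and the later of letter $b$, form inversions can be detected from the quadratic growth of the number of inversions of $\varphi(a^nb^n)$, because a constant number of stray entries changes this number only linearly in $n$. The word $a^nb^n$ does not mention $p$. So the rule depends on two letters only, which gives the set $D$.

\section{Letter graphs and the reduction to products of stars}\label{sec:letter}

We write $\mathbb N=\{0,1,2,\dots\}$. For vectors, $|e|=\sum_i e_i$, the $i$-th unit vector is $\mathbf e_i$, $\mathbf 1=(1,\dots,1)$, and $\le$ is coordinatewise. A \emph{child} of a word or permutation is obtained by deleting one letter or entry. The number of inversions of $\pi$ is $\operatorname{inv}(\pi)$. If $R\leqslant\pi$, the inversion graph of $R$ is an induced subgraph of that of $\pi$.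

Let $\Sigma$ be a finite alphabet and $D\subseteq\Sigma\times\Sigma$, the \emph{decoder}. The \emph{letter graph} $\Gamma_D(w)$ of a word $w=w_1\cdots w_n\in\Sigma^*$ has vertices $1,\dots,n$, and vertices $i<j$ are adjacent if and only if $(w_i,w_j)\in D$. The \emph{lettericity} $\ell(G)$ of a graph $G$ is the least $|\Sigma|$ for which $G\cong\Gamma_D(w)$ for some $D$ and $w$ over $\Sigma$. The induced subgraphs of $\Gamma_D(w)$ are, up to isomorphism, the graphs $\Gamma_D(u)$ with $u\leqslant w$. In Example~\ref{ex:V} every inversion graph has lettericity at most $2$.

We use two published theorems.

\begin{theorem}[\cite{AFKLVZ}]\label{thm:lett}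
A permutation class is geometrically griddable if and only if the class of its inversion graphs has bounded lettericity.
\end{theorem}

\begin{theorem}[\cite{Jullien}; see also \cite{ACBJ}]\label{thm:jullien}
Every subword-closed language over a finite alphabet $A$ is a finite union of products $X_1X_2\cdots X_n$, where each $X_i$ is either $\{\varepsilon,a\}$ with $a\in A$ or $B^*$ with $B\subseteq A$.
\end{theorem}

The factors $B^*$ are the convenient ones, since a letter drawn from $B^*$ may be repeated at will. The other factors contribute a bounded number of letters, and the following lemma absorbs them.

\begin{lemma}\label{lem:vertex}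
For every vertex $v$ of a graph $G$ we have $\ell(G)+1\le 2(\ell(G-v)+1)$.
\end{lemma}

\begin{proof}
Let $G-v\cong\Gamma_D(w)$ over $\Sigma$ with $|\Sigma|=\ell(G-v)$. Use the alphabet $(\Sigma\times\{0,1\})\cup\{*\}$. Attach to each letter of $w$ a bit that is $1$ if and only if the corresponding vertex is adjacent to $v$, and put the letter $*$, representing $v$, in front. The decoder consisting of all $((a,i),(b,j))$ with $(a,b)\in D$ and $i,j\in\{0,1\}$, together with all $(*,(a,1))$, yields $G$. Hence $\ell(G)\le2\ell(G-v)+1$.
\end{proof}

It remains to treat products of stars.

\begin{proposition}\label{prop:stars}
Let $\mathcal L=B_1^*B_2^*\cdots B_m^*$ with all $B_i\subseteq A$ (the empty product is $\{\varepsilon\}$), and let $\varphi$ be a map from $\mathcal L$ to permutations satisfying (i)--(iii). There is a single $D\subseteq A\times A$ such that, for every $w\in\mathcal L$, the inversion graph of $\varphi(w)$ is isomorphic to $\Gamma_D(u)$ for some $u\in A^*$. In particular its lettericity is at most $|A|$.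
\end{proposition}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:strong}, given Proposition~\ref{prop:stars}]
Let $\varphi:\mathcal L\to\mathcal C$ be a natural encoding onto $\mathcal C$, with $\mathcal L$ over $A$. Fix any representation of $\mathcal L$ as a finite union of products as in part~(b), and let $n$ be such that each product has at most $n$ factors of the form $\{\varepsilon,a\}$. Such a representation exists by Theorem~\ref{thm:jullien}.

Let $\mathcal K$ be one of these products, and let $\mathcal K^\circ$ be the product of only those factors of $\mathcal K$ that have the form $B^*$, in the same order. Choosing $\varepsilon$ in all other factors shows $\mathcal K^\circ\subseteq\mathcal K$. The language $\mathcal K^\circ$ is subword-closed, so the restriction of $\varphi$ to $\mathcal K^\circ$ inherits (i)--(iii); for (iii), note that the word $u\leqslant w$ lies in $\mathcal K^\circ$ whenever $w$ does.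

Given $w\in\mathcal K$, factor it accordingly and delete the at most $n$ letters contributed by the factors $\{\varepsilon,a\}$. This leaves $w^\circ\in\mathcal K^\circ$, and $\varphi(w^\circ)\leqslant\varphi(w)$ by (ii). By (i), the inversion graph of $\varphi(w^\circ)$ arises from that of $\varphi(w)$ by deleting at most $n$ vertices. The former has lettericity at most $|A|$ by Proposition~\ref{prop:stars}. By at most $n$ applications of Lemma~\ref{lem:vertex} the latter has lettericity at most $2^n(|A|+1)-1$. Since $\varphi$ is onto, this proves Theorem~\ref{thm:strong}(b), and Theorem~\ref{thm:main} follows by Theorem~\ref{thm:lett}. Theorem~\ref{thm:strong}(a) combines Theorem~\ref{thm:main}, the known fact that geometrically griddable classes admit natural encodings, and Theorem~\ref{thm:lett}.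
\end{proof}

The rest of the argument, through Section~\ref{sec:decoder}, proves Proposition~\ref{prop:stars}.

\section{Runs}

Call $i$ an \emph{adjacency} of $\pi$ if $|\pi(i+1)-\pi(i)|=1$; we then also say that the entries in positions $i$ and $i+1$ form an adjacency. The \emph{runs} of $\pi$ are the maximal blocks of consecutive positions joined by adjacencies. Since entries are distinct, a step $+1$ cannot be followed by a step $-1$ or vice versa. So each run is a monotone interval: it occupies consecutive positions and consecutive values, in increasing or decreasing order. Let $\rho(\pi)$ be the number of runs of $\pi$. For example, $4312$ has the two runs $43$ and $12$, while $321$ has one run.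

Runs are the permutation counterpart of blocks of equal letters. Deleting letters from different blocks of a word gives different children, and the same holds for runs.

\begin{lemma}\label{lem:children}
Deleting entries from two different runs of $\pi$ gives different children. Hence $\pi$ has at least $\rho(\pi)$ distinct children.
\end{lemma}

\begin{proof}
Suppose that deleting position $i$ and deleting position $j>i$ give the same permutation. For $i\le k<j$, the $k$-th entry after deleting position $i$ is $\pi(k+1)-\epsilon$, and the $k$-th entry after deleting position $j$ is $\pi(k)-\epsilon'$, for some $\epsilon,\epsilon'\in\{0,1\}$. As these agree, $|\pi(k+1)-\pi(k)|\le1$, and the difference is not $0$. So $i,i+1,\dots,j-1$ are all adjacencies, and positions $i$ and $j$ lie in one run.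
\end{proof}

\begin{lemma}\label{lem:contain}
Let $R\leqslant\pi$, with a fixed embedding. The retained entries of each run of $\pi$ lie in a single run of $R$. Hence $\rho(R)$ is at most the number of runs of $\pi$ with a retained entry; in particular $\rho(R)\le\rho(\pi)$. If $\rho(R)=\rho(\pi)$, then the runs of $R$ are exactly the retained parts of the runs of $\pi$, all of them nonempty.
\end{lemma}

\begin{proof}
Consider two retained entries of a run of $\pi$ with no retained entry of that run between them. Because a run is a monotone interval, every entry of $\pi$ lying between them in position or in value belongs to the same run and lies between them in both senses; it is therefore deleted. So the two entries form an adjacency of $R$. This proves the first statement. It gives a map from the runs of $\pi$ with a retained entry to the runs of $R$, which is onto because each entry of $R$ comes from some run of $\pi$. This gives the inequalities. If $\rho(R)=\rho(\pi)$, then every run of $\pi$ has a retained entry and the map is a bijection, so each run of $R$ is the retained part of one run of $\pi$.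
\end{proof}

\begin{lemma}\label{lem:blocks}
Let $\varphi$ satisfy (i) and (iii) on a subword-closed language $\mathcal L$. If $w\in\mathcal L$ is nonempty, then $\rho(\varphi(w))$ is at most the number of maximal blocks of equal letters of $w$.
\end{lemma}

\begin{proof}
By (iii) and (i), every child of $\varphi(w)$ is $\varphi(u)$ for a child $u$ of $w$. Deleting different letters of one block of $w$ gives the same word, so $w$ has at most as many children as blocks, and $\varphi(w)$ has at most as many children as $w$. Apply Lemma~\ref{lem:children}.
\end{proof}

In particular $\varphi(a^n)$ is monotone whenever $a^n\in\mathcal L$. If $n\ge2$ and $\varphi$ satisfies (ii) as well, then $\varphi(a^n)$ contains $\varphi(aa)$, so it is decreasing if $\varphi(aa)=21$ and increasing if $\varphi(aa)=12$.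

\begin{example}\label{ex:ab}
Let $\varphi$ be the encoding of Example~\ref{ex:V}. For words $a^ib^j$ it gives
\[
\varphi(a^ib^j)=(i+j)\,(i+j-1)\cdots(i+1)\;1\;2\cdots i .
\]
If $i\ge2$ and $j\ge1$, there are two runs: the first $j$ entries, decreasing, and the last $i$ entries, increasing. The upper run is fed by the letters $b$ and the lower one by the letters $a$; the order of the runs from left to right is not the order of the blocks in the word. If $i=1$, there is only one run, because the single entry $1$ joins the decreasing run above it: $\varphi(ab^j)=(j+1)\,j\cdots1=\varphi(b^{j+1})$. A run of length~$1$ has no direction of its own and may be swallowed by a neighbor. The next section therefore works where the number of runs is as large as possible, and trims runs only to length~$2$.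

Now let us recover the set $D$ of Example~\ref{ex:V} from $\varphi$ as a function. Since $\varphi(aa)=12$ and $\varphi(bb)=21$, the pair $(b,b)$ belongs to $D$ and $(a,a)$ does not. The permutation $\varphi(a^nb^n)$ has $n^2+\binom n2$ inversions. The term $\binom n2$ comes from inside the run of the $b$'s, as $\varphi(bb)=21$ and $\varphi(aa)=12$ predict. What remains is $n^2$, the number of pairs of an $a$ and a later $b$, so $(a,b)\in D$. For $b^na^n$ the permutation is $n\cdots1\,(n+1)\cdots(2n)$, with $\binom n2$ inversions. Nothing remains, and $(b,a)\notin D$.
\end{example}

\section{One pattern}\label{sec:pattern}

Fix $\mathcal L=B_1^*\cdots B_m^*$ and $\varphi$ as in Proposition~\ref{prop:stars}. A \emph{pattern} is a nonempty word $p=a_1\cdots a_r\in\mathcal L$ with $a_i\ne a_{i+1}$ for all $i<r$. For $e\in\mathbb N^r$ put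
\[
p^e=a_1^{e_1}\cdots a_r^{e_r},\qquad F(e)=\varphi(p^e).
\]
The word $p^e$ lies in $\mathcal L$, because each letter $a_i$ of $p$ is drawn from some star and may be repeated or omitted; this is why we reduced to products of stars. Every nonempty word of $\mathcal L$ is $p^e$ for the pattern $p$ obtained by shrinking each maximal block to one letter. The subwords of $p^e$ are exactly the words $p^{e'}$ with $e'\le e$. Hence the three conditions on $\varphi$ imply:
\begin{gather}
|F(e)|=|e|,\quad\text{and } e\le e' \text{ implies } F(e)\leqslant F(e');\label{eq:mono}\\
\text{if } R\leqslant F(e),\text{ then } R=F(e') \text{ for some } e'\le e.\label{eq:down}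
\end{gather}
Here $|F(e)|$ denotes the length of $F(e)$. In \eqref{eq:down} we necessarily have $|e'|=|R|$.

In this section we fix $p$ and compare the vector $e$ of block lengths with the vector of run lengths of $F(e)$. The outcome, Proposition~\ref{prop:pattern}, is that the $j$-th run is fed by a block $i_j$ of its own, up to a bounded number of entries.

\subsection*{The region with the most runs}

By Lemma~\ref{lem:blocks}, $\rho(F(e))\le r$ for all $e$ (trivially so for $e=0$). Let
\[
s=\max_e\rho(F(e)),\qquad E=\{e\in\mathbb N^r:\rho(F(e))=s\}.
\]
Then $s\ge1$. By \eqref{eq:mono} and Lemma~\ref{lem:contain}, $E$ is an up-set: if $e\in E$ and $e\le e'$, then $e'\in E$. For $e\in E$ let $f(e)\in\mathbb N^s$ be the vector of run lengths of $F(e)$, from left to right; its entries are positive. The \emph{skeleton} of $F(e)$ is the permutation of length $s$ formed by one entry from each run; the choice does not matter because runs are intervals.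

\begin{lemma}\label{lem:E}
All $F(e)$ with $e\in E$ have the same skeleton $\sigma$. For each $j\in\{1,\dots,s\}$, all $j$-th runs of length at least $2$ of permutations $F(e)$, $e\in E$, have the same direction. The map $f:E\to\mathbb N^s$ is monotone, and $|f(e)|=|e|$.
\end{lemma}

\begin{proof}
Let $e\le e'$ in $E$. Since $F(e)\leqslant F(e')$ and both have $s$ runs, Lemma~\ref{lem:contain} says that the runs of $F(e)$ are the retained parts of the runs of $F(e')$. So the skeletons agree, $f(e)\le f(e')$, and each run of length at least $2$ of $F(e)$ has the same direction as the corresponding run of $F(e')$. Any two elements of the up-set $E$ have a common upper bound in $E$, so the statements about skeletons and directions hold throughout $E$. Finally $|f(e)|=|F(e)|=|e|$.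
\end{proof}

\subsection*{Runs can be made long}

Nothing so far excludes a run that always has length $1$. The next lemma does: if some run stayed short, we could delete it entirely while deleting too few letters to leave $E$.

\begin{lemma}\label{lem:unbounded}
Each $f_j$ is unbounded on $E$. Hence for each $K$ there is $e\in E$ with $f(e)\ge K\mathbf 1$.
\end{lemma}

\begin{proof}
Suppose $f_j\le K$ on $E$. Fix $e^0\in E$ and put $e=e^0+K\mathbf 1\in E$. Delete all entries of the $j$-th run of $F(e)$, at most $K$ of them, to get $R$. By Lemma~\ref{lem:contain}, $\rho(R)\le s-1$. By \eqref{eq:down}, $R=F(e')$ with $e'\le e$ and $|e|-|e'|\le K$. No coordinate drops by more than $K$, so $e'\ge e^0$ and thus $e'\in E$. But then $\rho(R)=s$, a contradiction.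

For the second statement choose, for each $j$, an element of $E$ at which $f_j\ge K$. By monotonicity of $f$, a common upper bound has the required property.
\end{proof}

By Lemmas~\ref{lem:E} and~\ref{lem:unbounded}, every index $j$ has a well-defined direction $\delta_j\in\{+,-\}$, increasing or decreasing. For $v\in\mathbb N^s$ let $\sigma[v]$ be the permutation obtained from $\sigma$ by replacing its $j$-th entry, for each $j$, by a monotone interval of length $v_j$ and direction $\delta_j$ (by nothing if $v_j=0$). We call these intervals the \emph{parts} of $\sigma[v]$. Then
\[
F(e)=\sigma[f(e)]\quad(e\in E),\qquad\text{and } v\le v' \text{ implies } \sigma[v]\leqslant\sigma[v'].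
\]

\subsection*{Runs can be trimmed}

\begin{lemma}\label{lem:trim}
If $e\in E$ and $2\cdot\mathbf 1\le v\le f(e)$, then there is $e'\le e$ in $E$ with $f(e')=v$.
\end{lemma}

\begin{proof}
We first show that $R=\sigma[v]$ has exactly $s$ runs, namely its parts. Each part is a monotone interval and so is contained in a single run of $R$. If two parts lay in the same run, then, for some $j$, the last entry $x$ of part $j$ and the first entry $y$ of part $j+1$ would form an adjacency.

Suppose that $y=x+1$ as values. Parts are nonempty and occupy disjoint intervals of values. So $x$ is the maximum of part $j$, $y$ is the minimum of part $j+1$, and $\sigma(j+1)=\sigma(j)+1$. Part $j$ has at least two entries and ends with its maximum, so $\delta_j=+$. Part $j+1$ has at least two entries and begins with its minimum, so $\delta_{j+1}=+$. But then in $F(e)=\sigma[f(e)]$ the last entry of run $j$ is its maximum, the first entry of run $j+1$ is its minimum, and no value lies between them. These two entries form an adjacency of $F(e)$, contradicting the maximality of runs. If $y=x-1$, exchange maximum and minimum, $+1$ and $-1$, and $+$ and $-$ throughout.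

So $\rho(R)=s$ and the run lengths of $R$ are given by $v$. Since $R\leqslant F(e)$, \eqref{eq:down} gives $R=F(e')$ with $e'\le e$, and then $e'\in E$ and $f(e')=v$.
\end{proof}

The bound $2\cdot\mathbf 1$ is needed for the first claim of the proof. In Example~\ref{ex:ab}, with the pattern $p=ab$, we have $\sigma=21$ and $\delta=(-,+)$, and $\sigma[(v_1,1)]$ has one run.

\subsection*{Each run is fed by a block}

We now let one run grow while all the others stay at length $2$. Recall Dickson's lemma: every infinite sequence in $\mathbb N^r$ has an infinite weakly increasing subsequence.

\begin{lemma}\label{lem:feed}
For each $j\in\{1,\dots,s\}$ there are $c^{(j)}\in E$ and $i_j\in\{1,\dots,r\}$ such that $f_j(c^{(j)}+t\,\mathbf e_{i_j})\ge t$ for all $t\in\mathbb N$.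
\end{lemma}

\begin{proof}
Let $n\ge2$. Lemma~\ref{lem:unbounded} gives an element of $E$ at which $f\ge n\mathbf 1$, and Lemma~\ref{lem:trim} then gives $e^{(n)}\in E$ with
\[
f_j(e^{(n)})=n,\qquad f_l(e^{(n)})=2\ \text{ for } l\ne j .
\]
By Dickson's lemma there are $n_1<n_2<\cdots$ with $e^{(n_1)}\le e^{(n_2)}\le\cdots$. Since $|e^{(n_k)}|=n_k+2(s-1)$ tends to infinity, some coordinate $i$ is unbounded along this chain. Put $c^{(j)}=e^{(n_1)}$ and $i_j=i$.

Let $t\in\mathbb N$. For large $k$ we have $c^{(j)}+t\,\mathbf e_i\le e^{(n_k)}$, so monotonicity of $f$ gives $f_l(c^{(j)}+t\,\mathbf e_i)\le2$ for all $l\ne j$. The total run length is the total block length, so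
\[
f_j(c^{(j)}+t\,\mathbf e_i)\ \ge\ |c^{(j)}|+t-2(s-1)\ =\ n_1+t\ \ge\ t. \qedhere
\]
\end{proof}

\begin{proposition}\label{prop:pattern}
For the pattern $p$ there are $c\in E$ and distinct indices $i_1,\dots,i_s\in\{1,\dots,r\}$ such that, for all $t\in\mathbb N^s$,
\begin{equation}\label{eq:star}
\sigma[t]\leqslant F\Bigl(c+\sum_j t_j\,\mathbf e_{i_j}\Bigr),
\end{equation}
where the permutation on the right has length $|t|+|c|$. Moreover every $F(e)$, $e\in\mathbb N^r$, is contained in some $\sigma[t]$.
\end{proposition}

\begin{proof}
Let $c^{(j)}$ and $i_j$ be as in Lemma~\ref{lem:feed}, let $c$ be the coordinatewise maximum of $c^{(1)},\dots,c^{(s)}$, and put $G(t)=c+\sum_jt_j\mathbf e_{i_j}$. Since $E$ is an up-set, $c\in E$ and $G(t)\in E$. For every $j$ we have $G(t)\ge c^{(j)}+t_j\mathbf e_{i_j}$, so $f_j(G(t))\ge t_j$ by monotonicity of $f$. Hence $\sigma[t]\leqslant\sigma[f(G(t))]=F(G(t))$, which is \eqref{eq:star}.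

To see that the indices are distinct, suppose $i_j=i_l=i$ with $j\ne l$. For every $t\in\mathbb N$, the vector $c+t\mathbf e_i$ is at least $c^{(j)}+t\mathbf e_i$ and at least $c^{(l)}+t\mathbf e_i$, so $f_j$ and $f_l$ are both at least $t$ there. Thus $|c|+t=|f(c+t\mathbf e_i)|\ge2t$, which is false for $t>|c|$.

Finally, given $e\in\mathbb N^r$, the vector $e'=e+c$ lies in $E$, and $F(e)\leqslant F(e')=\sigma[f(e')]$.
\end{proof}

The lengths of the two permutations in \eqref{eq:star} differ by exactly $|c|$, a number independent of $t$. In this sense run $j$ is produced by block $i_j$, up to a bounded number of entries. In Example~\ref{ex:ab} one may take $c=(2,1)$, $i_1=2$ and $i_2=1$, since $f(i,j)=(j,i)$ for $i\ge2$, $j\ge1$.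

\section{One decoder for all patterns}\label{sec:decoder}

The length $s$ of the skeleton may grow with the pattern, so Proposition~\ref{prop:pattern} alone bounds nothing. We show that inversions between two runs of $\sigma[t]$ are governed by the two letters feeding the runs. As there is no correspondence between letters and entries, we use a statistic that changes little when few entries are deleted. Throughout, $[\,\cdot\,]$ is $1$ if the enclosed statement is true and $0$ otherwise.

\begin{lemma}\label{lem:inv}
If $R$ and $R'$ are contained in $\Pi$, and both have length $|\Pi|-k$, then $|\operatorname{inv}(R)-\operatorname{inv}(R')|\le k\,|\Pi|$.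
\end{lemma}

\begin{proof}
An entry of $\Pi$ is involved in fewer than $|\Pi|$ inversions. So both numbers lie between $\operatorname{inv}(\Pi)-k|\Pi|$ and $\operatorname{inv}(\Pi)$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:stars}]
If a letter $a$ occurs in a word of $\mathcal L$, then $a^n\in\mathcal L$ for all $n$. For such $a$ put
\[
\theta(a)=[\varphi(aa)=21].
\]
By the remark after Lemma~\ref{lem:blocks}, $\operatorname{inv}(\varphi(a^n))=\theta(a)\binom n2$. For letters $a,b$ with $a^nb^n\in\mathcal L$ for all $n$, consider
\begin{equation}\label{eq:kappa}
\kappa(a,b)=\lim_{n\to\infty}\frac{\operatorname{inv}(\varphi(a^nb^n))}{n^2}-\frac{\theta(a)+\theta(b)}2,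
\end{equation}
if the limit exists. Let $D$ be the set of all $(a,b)\in A\times A$ such that $a^nb^n\in\mathcal L$ for all $n$, the limit in \eqref{eq:kappa} exists, and $\kappa(a,b)=1$. This set depends only on $\mathcal L$ and $\varphi$. If $a$ occurs in a word of $\mathcal L$, then
\begin{equation}\label{eq:diag}
\kappa(a,a)=\lim_{n\to\infty}\frac{\theta(a)\binom{2n}2}{n^2}-\theta(a)=2\theta(a)-\theta(a)=\theta(a),
\end{equation}
so $(a,a)\in D$ if and only if $\theta(a)=1$.

Now let $p=a_1\cdots a_r$ be any pattern, with the notation of Section~\ref{sec:pattern} and $c,i_1,\dots,i_s$ as in Proposition~\ref{prop:pattern}.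

\emph{Inside a run.} We claim that $[\delta_j=-]=\theta(a)$ for $a=a_{i_j}$. Let $\Pi=F(c+n\mathbf e_{i_j})$, of length $|c|+n$. By \eqref{eq:star} it contains $\sigma[n\mathbf e_j]$, the monotone permutation of length $n$ and direction $\delta_j$. By \eqref{eq:mono} it also contains $\varphi(a^n)$, since $a^n=p^{\,n\mathbf e_{i_j}}$. Lemma~\ref{lem:inv} with $k=|c|$ gives
\[
\Bigl|\theta(a)\tbinom n2-[\delta_j=-]\tbinom n2\Bigr|\le|c|\,(|c|+n)
\]
for all $n$. The right side is linear in $n$, so $\theta(a)=[\delta_j=-]$.

\emph{Between two runs.} Let $j\ne l$. The indices $i_j$ and $i_l$ are distinct; let $i_j<i_l$, and put $a=a_{i_j}$, $b=a_{i_l}$ (possibly $a=b$). Let $\epsilon\in\{0,1\}$ be $1$ if and only if the $j$-th and $l$-th entries of $\sigma$ form an inversion. We claim that the limit in \eqref{eq:kappa} exists and $\kappa(a,b)=\epsilon$. Let $\tau_n=\sigma[n\mathbf e_j+n\mathbf e_l]$. By the preceding paragraph,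
\[
\operatorname{inv}(\tau_n)=\epsilon n^2+(\theta(a)+\theta(b))\tbinom n2 .
\]
Let $\Pi=F(c+n\mathbf e_{i_j}+n\mathbf e_{i_l})$, of length $|c|+2n$. By \eqref{eq:star}, $\tau_n\leqslant\Pi$. Since $i_j<i_l$, we have $a^nb^n=p^{\,n\mathbf e_{i_j}+n\mathbf e_{i_l}}$, so $a^nb^n\in\mathcal L$ and $\varphi(a^nb^n)\leqslant\Pi$. Both $\tau_n$ and $\varphi(a^nb^n)$ have length $2n$, so Lemma~\ref{lem:inv} gives
\[
\bigl|\operatorname{inv}(\varphi(a^nb^n))-\operatorname{inv}(\tau_n)\bigr|\le|c|\,(|c|+2n).
\]
Dividing by $n^2$ and letting $n\to\infty$ proves the claim. Thus $\epsilon=[(a,b)\in D]$; although $\epsilon$ was defined from $p$, $j$ and $l$, it depends only on the ordered pair $(a,b)$.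

\emph{Decoding.} Let $t\in\mathbb N^s$. List the indices $j$ in increasing order of $i_j$, and let $u$ be the concatenation, in this order, of the powers $a_{i_j}^{t_j}$. Match the $t_j$ entries of the $j$-th part of $\sigma[t]$ with the letters of $a_{i_j}^{t_j}$ in any way. Two entries of the same part $j$ form an inversion if and only if $\delta_j=-$, that is, by the first claim and \eqref{eq:diag}, if and only if $(a_{i_j},a_{i_j})\in D$. An entry of part $j$ and an entry of part $l$, where $i_j<i_l$, form an inversion if and only if $(a_{i_j},a_{i_l})\in D$, by the second claim, and the letters of $a_{i_j}^{t_j}$ precede those of $a_{i_l}^{t_l}$ in $u$. So the inversion graph of $\sigma[t]$ is isomorphic to $\Gamma_D(u)$.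

Every nonempty $w\in\mathcal L$ is $p^e$ for some pattern $p$, and $\varphi(p^e)$ is contained in some $\sigma[t]$ by Proposition~\ref{prop:pattern}. Its inversion graph is therefore isomorphic to an induced subgraph of some $\Gamma_D(u)$, hence to $\Gamma_D(u')$ for some $u'\leqslant u$. The empty word gives the empty graph. As $D$ does not depend on $p$, the proof is complete.
\end{proof}

This also completes the proofs of Theorems~\ref{thm:main} and~\ref{thm:strong}.

\section{No hypothesis can be dropped}

Let $\mathcal O$ be the class of all direct sums of copies of $1$ and $21$. Here the direct sum $\alpha\oplus\beta$ places $\beta$ above and to the right of $\alpha$. Members of $\mathcal O$ correspond to words over $\{1,2\}$, with $2$ standing for a summand $21$. The children of a member are obtained by removing a summand $1$ or replacing a summand $21$ by $1$; so $\mathcal O$ is indeed a class.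

\begin{lemma}\label{lem:O}
The class $\mathcal O$ is not geometrically griddable.
\end{lemma}

\begin{proof}
Suppose that the sum $21\oplus\cdots\oplus21$ with $k$ summands is drawn on the standard figure of a matrix $M$ with $N$ nonzero cells. Assign each point to a nonzero cell whose segment contains it. The points assigned to a decreasing cell form a decreasing subsequence, and points of different summands form increasing pairs; so such a cell has points of at most one summand. Hence at most $N$ summands have a point in a decreasing cell.

For every other summand let $P$ be the increasing cell of its upper-left point and $Q$ the increasing cell of its lower-right point. Then $P\ne Q$, since the two points form a decreasing pair. Suppose that two such summands had the same pair $(P,Q)$. Let the first, with upper-left point $g_1$ and lower-right point $h_1$, lie below and to the left of the second, with points $g_2$ and $h_2$. Writing $x$ and $y$ for coordinates, we have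
\[
x(g_1)<x(h_1)<x(g_2),\qquad y(h_1)<y(g_1)<y(h_2).
\]
Since $g_1,g_2\in P$, the first chain puts $x(h_1)$ strictly inside the column of $P$; as $h_1\in Q$, the cells $P$ and $Q$ share a column. Since $h_1,h_2\in Q$, the second chain puts $y(g_1)$ strictly inside the row of $Q$; as $g_1\in P$, they share a row. So $P=Q$, a contradiction. Hence there are at most $N^2$ summands of this second kind, and $k\le N+N^2$. For large $k$ the sum is not in $\operatorname{Geom}(M)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
We give four maps onto $\mathcal O$, each satisfying all requirements but one. In the first three, $\mathcal L=\{a,b\}^*$. Since subwords and contained permutations are reached by deleting one letter or entry at a time, it suffices to verify (ii) for children of words and (iii) for children of permutations.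

\medskip
\emph{Without (i).} Let $\varphi(w)$ be the direct sum, over the letters $b$ of $w$ from left to right, of $21$ if that $b$ is immediately preceded by an $a$ and of $1$ otherwise. The image is $\mathcal O$: use $ab$ for each $21$ and $b$ for each $1$. Condition (i) fails at $w=a$.

(ii) Deleting an $a$ changes at most the summand of a $b$ immediately after it, and can only change it from $21$ to $1$. Deleting a $b$ removes its summand. It can affect another summand only if the next letter is a $b$, whose summand is $1$; this summand changes only if the deleted $b$ was preceded by an $a$, and then $21\oplus1$ becomes $21$. In all cases the result is contained in $\varphi(w)$.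

(iii) We realize the children of $\varphi(w)$. To replace a summand $21$ by $1$, delete the whole block of letters $a$ just before the corresponding $b$; no other $b$ is affected. To remove a summand $1$, delete its $b$. This $b$ is initial or preceded by a $b$, so a $b$ immediately after it, if there is one, has summand $1$ before and after the deletion.

\medskip
\emph{Without (ii).} Let $\mathcal G=\{ab,b\}^*$. For $w\in\mathcal G$ let $\varphi(w)$ be obtained by replacing each factor $ab$ by a summand $21$ and each remaining $b$ by a summand $1$. For $w\notin\mathcal G$ let $\varphi(w)=12\cdots|w|$. Then (i) holds and the image is $\mathcal O$. Condition (ii) fails, since $\varphi(ab)=21$ is not contained in $\varphi(aba)=123$.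

(iii) If $w\in\mathcal G$, deleting the $a$ of a factor $ab$, or a $b$ that is in no factor $ab$, leaves a word of $\mathcal G$; these deletions realize every child of $\varphi(w)$, and we may iterate. If $w\notin\mathcal G$, then some $a$ is not followed by $b$, so $w$ ends in $a$ or has a factor $aa$. The permutations contained in $\varphi(w)$ are $12\cdots m$ with $m\le|w|$. If $m\ge2$, then $w$ has a factor of length $m$ that ends in $a$ or contains $aa$: take the last $m$ letters, or a window of length $m$ around the factor $aa$. This word is not in $\mathcal G$, so its image is $12\cdots m$. For $m\le1$ any subword of length $m$ will do.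

\medskip
\emph{Without (iii).} Let $\varphi(w)$ be obtained by replacing each factor $ab$ by a summand $21$ and every other letter by a summand $1$. Factors $ab$ do not overlap, so this is well defined and (i) holds. The image is $\mathcal O$, as the words of $\{ab,b\}^*$ show. Condition (iii) fails: $\varphi(aabb)=1\oplus21\oplus1$ contains $123$, but the subwords of length $3$ of $aabb$ are $aab$ and $abb$, with images $132$ and $213$.

(ii) Delete a letter $z$ of $w$. Suppose first that $z$ is in no factor $ab$. A new factor $ab$ could arise only if the neighbors of $z$ were $a$ on the left and $b$ on the right; but then $z$ would form a factor $ab$ with one of them. So one summand $1$ is removed. Next suppose that $z$ is the $a$ of a factor $ab$. If the preceding letter is an $a$, it was in no factor $ab$, and $1\oplus21$ becomes $21$. Otherwise $21$ becomes $1$ and nothing else changes. Finally let $z$ be the $b$ of a factor $ab$. If the following letter is a $b$, it was in no factor $ab$, and $21\oplus1$ becomes $21$. Otherwise $21$ becomes $1$ and nothing else changes. In every case the result is contained in $\varphi(w)$.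

\medskip
\emph{With an infinite alphabet.} Let $\mathcal L$ be the set of all finite strictly increasing words over $\{1,2,3,\dots\}$, a subword-closed language. Let $\varphi$ send the word with letter set $S$ to the permutation order-isomorphic to the restriction of the sequence $2,1,4,3,6,5,\dots$ to the positions in $S$. Deleting a letter deletes the corresponding entry, so (i)--(iii) hold. Each pair of positions $2k-1,2k$ contributes a summand $21$, a summand $1$ or nothing, and all choices for finitely many pairs occur; so the image is $\mathcal O$.

\medskip
By Lemma~\ref{lem:O}, the class $\mathcal O$ is not geometrically griddable, and the theorem follows.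
\end{proof}

\begin{thebibliography}{9}

\bibitem{ACBJ}
Abdulla, Collomb-Annichini, Bouajjani, Jonsson,
\emph{Formal Methods in System Design} \textbf{25} (2004).

\bibitem{AFKLVZ}
Alecu, Ferguson, Kant\'e, Lozin, Vatter, Zamaraev,
Letter graphs and geometric grid classes of permutations,
\emph{SIAM J. Discrete Math.} \textbf{36} (2022).

\bibitem{Jullien}
Jullien, 1969.

\bibitem{PS}
``Project Summary'',
\url{https://sites.math.rutgers.edu/~zeilberg/akherim/VatterNSF11.pdf}.

\end{thebibliography}

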